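# Closed implies complete for definite level sets of homogeneous polynomials

## The function $\rho_y(z)=\ln\big(\tfrac1k\,dh_z(y)\big)$

Let $h$ be a homogeneous polynomial of degree $k$ on $\mathbb R^{n+1}$ and let $\mathcal H$ be a piece of the level set $\{h=1\}$. For $z\in\mathcal H$ put
$$\xi_z=\tfrac1k\,dh_z ,$$
a linear functional on $\mathbb R^{n+1}$. Euler's identity $dh_z(z)=k\,h(z)$ gives $\xi_z(z)=1$. So $\{\xi_z=1\}$ is the affine hyperplane tangent to $\mathcal H$ at $z$. Now fix a vector $y$ in the cone $U=\mathbb R_{>0}\mathcal H$, let $z$ move, and consider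
$$\rho_y(z)=\ln \xi_z(y),\qquad z\in\mathcal H .$$
This requires $\xi_z(y)>0$, which will be proved under our hypotheses. Geometrically, $y/\xi_z(y)$ is the point where the ray through $y$ meets the tangent hyperplane at $z$.

The function serves to prove that a Riemannian metric $g$ on $\mathcal H$ is complete, by means of a general principle. Suppose a connected Riemannian manifold carries a function $\rho$ such that the sets $\{\rho\le c\}$ are compact and $|d\rho|_g\le C$. Then $|\rho(x)-\rho(x')|\le C\,d_g(x,x')$, so every bounded set lies in a compact set $\{\rho\le c\}$. Closed bounded sets are therefore compact, and the manifold is complete by Hopf–Rinow. We will show that $\rho_y$ has both properties, with $C=2(k-1)$, as soon as $\mathcal H$ is closed and the metric defined below is positive definite.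

The simplest instance is $h=x_0^2-x_1^2$, with $\mathcal H$ the branch $z(s)=(\cosh s,\sinh s)$. Here $\xi_z(v)=z_0v_0-z_1v_1$. For $y=(1,0)$ we get $\xi_{z(s)}(y)=\cosh s$ and $\rho_y=\ln\cosh s$. The metric will turn out to be $ds^2$. So $\rho_y$ is proper, and its gradient has length $|\tanh s|<1$.

## Centroaffine metrics and the statements

Throughout, $h$ is a homogeneous real polynomial of degree $k\ge2$ on $\mathbb R^{n+1}$, $N=\{h=1\}$, and $\mathcal H\ne\emptyset$ is a connected smooth hypersurface (embedded or injectively immersed) contained in $N$. We take $n\ge1$; for $n=0$ there is nothing to prove. "Closed" means closed as a subset of $\mathbb R^{n+1}$. We write $\partial$ for the flat connection of $\mathbb R^{n+1}$, so $\partial^2 h$ is the ordinary Hessian.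

**Definition (centroaffine metric).** By Euler's identity $dh_x(x)=k\neq0$ on $N$, so the position vector is transversal to $\mathcal H$; such a hypersurface is called centroaffine. Its centroaffine metric is
$$g=-\tfrac1k\,\partial^2h\big|_{T\mathcal H\times T\mathcal H}.$$
We call $\mathcal H$ definite if $g>0$, and then "complete" refers to the Riemannian manifold $(\mathcal H,g)$.

A practical formula for $g$: if $z(s)$ is a curve in $\mathcal H$, differentiating $h(z(s))=1$ twice gives $\partial^2h_z(\dot z,\dot z)+dh_z(\ddot z)=0$, hence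
$$g(\dot z,\dot z)=\xi_z(\ddot z). \tag{1}$$

Three examples by hand.

1. For the hyperbola above, $\ddot z=z$, so $g(\dot z,\dot z)=\xi_z(z)=1$ and $g=ds^2$. The branch is closed and complete. Its open half $\{s>0\}$ is neither: it has a missing end point at finite distance.
2. For $h=x_0x_1^{k-1}$ and $z(s)=(e^{-(k-1)s},e^{s})$ we have $\xi_z(v)=\frac1k\big(\frac{v_0}{z_0}+(k-1)\frac{v_1}{z_1}\big)$ and $\ddot z=((k-1)^2z_0,z_1)$. By (1), $g=\frac1k\big((k-1)^2+(k-1)\big)ds^2=(k-1)\,ds^2$. Again closed and complete.
3. For $h=x_0^2+\dots+x_n^2$ and the unit sphere, $g(v,v)=-|v|^2$, which is negative definite.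

When $k=3$ and $g>0$, $\mathcal H$ is called a projective special real (PSR) manifold. Cortés, Nardmann and Suhr proved that a PSR manifold is complete if and only if it is closed. The Beirut Lectures III, "Constructions of complete quaternionic Kähler manifolds", ask whether this extends to definite centroaffine hypersurfaces given by homogeneous polynomials of higher degree. The extension is known for generic polynomials, and the analogous statement is known to fail for general real analytic homogeneous functions. So a proof must use that $h$ is a polynomial. The answer is yes.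

**Theorem 1.** Let $g>0$. If $\mathcal H$ is closed in $\mathbb R^{n+1}$, then $(\mathcal H,g)$ is complete.

**Theorem 2.** (i) If $g>0$ and $(\mathcal H,g)$ is complete, then $\mathcal H$ is closed. So complete $\Leftrightarrow$ closed $\Leftrightarrow$ $\mathcal H$ is a component of $\{h=1\}$. (ii) If $g$ is negative definite and $\mathcal H$ is closed, then $h>0$ on $\mathbb R^{n+1}\setminus\{0\}$ and $\mathcal H=\{h=1\}$ is compact; in particular $-g$ is complete.

**Theorem 3.** Let $g>0$, $\mathcal H$ closed, $U=\mathbb R_{>0}\mathcal H$. Then $U$ is a properly convex open cone. If $d_U$ denotes the Hilbert metric of $\mathbb P(U)\cong\mathcal H$ (defined below), then for all $x,y\in\mathcal H$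
$$\frac{d_U(x,y)-2\ln k}{2(k-1)}\ \le\ d_g(x,y)\ \le\ \sqrt{\tfrac{k(k^2-1)}6}\;d_U(x,y).$$
If moreover $t\mapsto h(z+tw)$ has only real zeros for all $z\in\mathcal H$, $0\ne w\in T_z\mathcal H$ (automatic for $k\le3$), then
$$\sqrt{2/k}\;d_U\le d_g\le d_U .$$

We use one classical tool about polynomials.

**Markov's inequalities** (A. A. and V. A. Markov). If $p$ is a real polynomial of degree $\le m$ with $|p|\le M$ on an interval of length $L$, then on that interval
$$|p'|\le\frac2L\,m^2M,\qquad |p''|\le\frac4{L^2}\,\frac{m^2(m^2-1)}3\,M .$$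

**Closed hypersurfaces are components.** This preliminary remark explains the second equivalence in Theorem 2(i). Since $dh\ne0$ on $N$, $N$ is a closed embedded hypersurface. The inclusion $\mathcal H\to N$ is an injective immersion between $n$-manifolds, hence a local diffeomorphism and a homeomorphism onto an open subset. So $\mathcal H$ is open in $N$ and embedded. If $\mathcal H$ is closed, it is connected, open and closed in $N$, so it is a component. Conversely, a component of $N$ is closed in $N$, hence in $\mathbb R^{n+1}$.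

## The convex cone over $\mathcal H$ and its chords

In this section $\mathcal H$ is closed and $g>0$. Let $\varphi=h^{1/k}$ on $\{h>0\}$. It is homogeneous of degree $1$, and $\xi_z=\frac1kdh_z=d\varphi_z$ for $z\in\mathcal H$. Thus $T_z\mathcal H=\ker\xi_z$. For $v\in\mathbb R^{n+1}$ let $v^T=v-\xi_z(v)z\in T_z\mathcal H$.

**Step (a): $U$ is a connected component of $\{h>0\}$, so $h=0$ on $\partial U$.** This turns closedness of $\mathcal H$ into information about $\partial U$. The map $(\lambda,z)\mapsto\lambda z$ is a homeomorphism $\mathbb R_{>0}\times N\to\{h>0\}$ with inverse $x\mapsto(\varphi(x),x/\varphi(x))$. So $U$ is connected, and it is open because $\mathcal H$ is open in $N$. It is closed in $\{h>0\}$: if $\lambda_iz_i\to x$ with $z_i\in\mathcal H$, $\lambda_i>0$, $h(x)>0$, then $\lambda_i=\varphi(\lambda_iz_i)\to\varphi(x)>0$. Hence $z_i\to x/\varphi(x)$, which lies in $\mathcal H$ because $\mathcal H$ is closed, and $x\in U$. So $U$ is a component. A point $x\in\partial U$ has $h(x)\ge0$. If $h(x)>0$, then $x\in U$, which is impossible since $U$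 is open. So $h(x)=0$.

**Step (b): the Hessian of $\varphi$.** This turns definiteness of $g$ into concavity. For $z\in\mathcal H$,
$$\partial^2\varphi_z(v,v)=-g_z(v^T,v^T). \tag{2}$$
Indeed $d\varphi$ is homogeneous of degree $0$, so $\partial^2\varphi_z(z,\cdot)=0$ and $v$ may be replaced by $v^T$. From $d\varphi=\frac1kh^{1/k-1}dh$ we get
$$\partial^2\varphi=\tfrac1kh^{1/k-1}\partial^2h+\tfrac1k\big(\tfrac1k-1\big)h^{1/k-2}dh\otimes dh.$$
On $\ker dh_z$ with $h(z)=1$ this is $\frac1k\partial^2h_z=-g_z$. Since $\partial^2\varphi_{\lambda z}=\lambda^{-1}\partial^2\varphi_z$, it follows that $\partial^2\varphi\le0$ on $U$, and $\partial^2\varphi_x(v,v)=0$ only if $v$ is parallel to $x$.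

**Step (c): $U$ is convex and $\varphi$ is concave on $U$.** The Hessian gives concavity only along segments known to lie in $U$, so we argue by continuity. Let $x,y\in U$, let $c:[0,1]\to U$ be a path from $x$ to $y$, and let $S$ be the set of $s$ such that $[x,c(s')]\subset U$ for all $s'\le s$. Then $S$ is an interval containing $0$, and it is open in $[0,1]$ because each segment is compact and $U$ is open. Let $s^*=\sup S$. For $s<s^*$, $\varphi$ is concave on $[x,c(s)]\subset U$ by (b). So it is at least the minimum of its values at the end points, hence at least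
$$\varepsilon=\min\{\varphi(x),\min_{[0,1]}\varphi\circ c\}>0 .$$
Letting $s\to s^*$, we find $[x,c(s^*)]\subset\overline U$ and $h\ge\varepsilon^k>0$ on it. By (a) this segment avoids $\partial U$, so it lies in $U$, and $s^*\in S$. Since $S$ is open in $[0,1]$, $S=[0,1]$ and $[x,y]\subset U$. With $U$ convex, (b) says that $\varphi$ is concave on $U$.

We will use the following standard consequence. If $p\in\overline U$ and $y\in U$, then $(1-t)p+ty\in U$ for $0<t\le1$: for $t<1$ take $p_i\in U$, $p_i\to p$, and write the point as $(1-t)p_i+t\big(y+\frac{1-t}t(p-p_i)\big)$, whose second entry lies in $U$ for large $i$. As $U$ is a cone,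
$$\overline U+U\subset U. \tag{3}$$

**Step (d): tangent functionals dominate $\varphi$.** For $z\in\mathcal H$,
$$0<\varphi\le\xi_z\ \text{ on } U,\qquad \xi_z(z)=1. \tag{4}$$
By concavity $\varphi(x)\le\varphi(z)+d\varphi_z(x-z)=\xi_z(x)$, since $d\varphi_z(z)=\varphi(z)=1$. In particular $\rho_y$ is well defined for $y\in U$.

**Step (e): no line direction is invisible.** If $y\in U$ and $p\neq0$, the polynomial $s\mapsto h(y+sp)$ is not constant. Otherwise $dh_y(p)=0$ and $\partial^2h_y(p,p)=0$. By homogeneity the same holds at $z=y/\varphi(y)\in\mathcal H$. So $0\ne p\in T_z\mathcal H$ and $g_z(p,p)=0$, contradicting $g>0$.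

**Step (f): chords.** This reduces $g_z(w,w)$ to the second derivative of a one-variable polynomial with controlled values. Let $z\in\mathcal H$, $0\ne w\in T_z\mathcal H$, $f(t)=h(z+tw)$. The set $\{t:z+tw\in U\}$ is an open interval $(-b,a)$ containing $0$. On it
$$0<f\le1,\qquad f(0)=1,\quad f'(0)=0,\quad f''(0)=-k\,g_z(w,w), \tag{5}$$
because $f=\varphi^k\le\xi_z(z+tw)^k=1$ by (4). Moreover $a,b<\infty$: otherwise $f$ would be bounded on a half-line, hence constant, contradicting (e). The points $z+aw$ and $z-bw$ lie on $\partial U$, so $f(a)=f(-b)=0$ by (a).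

**Step (g): $U$ is properly convex.** An open convex cone is called properly convex if its closure contains no line. The quadrant in $\mathbb R^2$ is properly convex; a half-plane is not. We show first that $\xi_z>0$ on $\overline U\setminus\{0\}$ for every $z\in\mathcal H$. By (4) and continuity $\xi_z\ge0$ there. If $0\ne p\in\overline U$ and $\xi_z(p)=0$, then $p\in T_z\mathcal H$ and $z+tp\in U$ for all $t\ge0$ by (3), contradicting $a<\infty$ in (f). Now suppose $\overline U$ contained a line $q+\mathbb Rp$ with $p\ne0$. Dividing by $|s|$ and letting $s\to\pm\infty$ would give $\pm p\in\overline U$, so $\xi_z(p)>0$ and $\xi_z(-p)>0$, which is absurd. This proves the first assertion of Theorem 3. Also, $\xi_z$ has a positive minimum on the unit vectors in $\overline U$, so $\overline U\cap\{\xi_z=1\}$ is compact.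

## Orders of vanishing when $n=1$

For $n=1$ completeness can now be checked by hand. Fix $z\in\mathcal H$ and $0\ne w\in T_z\mathcal H$. Put $\psi(t)=\varphi(z+tw)=f(t)^{1/k}$ and $z(t)=(z+tw)/\psi(t)$ on $(-b,a)$. Since every ray of $U$ meets $\{\xi_z=1\}$ once, this parametrizes $\mathcal H$. We have $\dot z=\frac w\psi-\frac{\psi'}\psi z(t)$, and $z(t)$ is in the kernel of $\partial^2\varphi_{z(t)}=\psi\,\partial^2\varphi_{z+tw}$. So (2) gives
$$g(\dot z,\dot z)=-\frac{1}{\psi^2}\,\psi\,\partial^2\varphi_{z+tw}(w,w)=-\frac{\psi''}{\psi}. \tag{6}$$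
Let $m$ be the order of the zero of $f$ at $a$, so $1\le m\le k$. If $m=k$, then $f=c(a-t)^k$, $\psi$ is linear and $g=0$, which is excluded. So $\psi=(a-t)^\alpha r(t)$ with $\alpha=m/k\in(0,1)$ and $r$ smooth and positive near $a$. Differentiating,
$$-(a-t)^2\frac{\psi''}\psi=\alpha(1-\alpha)+2\alpha(a-t)\frac{r'}r-(a-t)^2\frac{r''}r\ \longrightarrow\ \alpha(1-\alpha)>0 .$$
So the length near $a$ is at least a constant times $\int\frac{dt}{a-t}=\infty$. The other end is the same, and the curve $\mathcal H$ is complete.

For $n\ge2$, (6) holds along each section of $\mathcal H$ by a plane through $0$, and each such section has infinite length toward both ends. That does not suffice: a curve leaving every compact set need not stay in a plane, and the size of $r'/r$, $r''/r$ depends on the plane. One wants a lower bound for $g$ that is uniform over all chords. The natural yardstick is the Hilbert metric of $U$.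

## The Hilbert metric and the root-counting comparison

**Definition (Hilbert metric).** For $x\in U$ and $v\in\mathbb R^{n+1}$ let
$$M(v/x)=\inf\{\lambda\in\mathbb R:\ \lambda x-v\in\overline U\},\qquad F_x(v)=\tfrac12\big(M(v/x)+M(-v/x)\big),$$
and for $x,y\in U$ let $d_U(x,y)=\frac12\ln\big(M(x/y)M(y/x)\big)$.

The facts we need are standard (e.g. the *Handbook of Hilbert Geometry*, Papadopoulos–Troyanov eds.), but short enough to prove.

**Dual formula.** Let $U^*$ be the set of nonzero linear functionals that are $\ge0$ on $U$; they are $>0$ on $U$ since $U$ is open. A closed convex cone is the intersection of the half-spaces containing it, so $\lambda x-v\in\overline U$ means $\ell(v)\le\lambda\ell(x)$ for all $\ell\in U^*$. Hence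
$$M(v/x)=\max_{\ell\in U^*}\frac{\ell(v)}{\ell(x)}, \tag{7}$$
where the maximum may be taken over the compact set $|\ell|=1$. So $M(v/x)$ is finite and continuous in $(x,v)$. For $x,y\in U$ it is positive, and (7) gives $M(x/z)\le M(x/y)M(y/z)$ and $M(x/y)M(y/x)\ge1$. So $d_U\ge0$ is symmetric, satisfies the triangle inequality and is unchanged by rescaling $x$ or $y$. If $d_U(x,y)=0$, then the maximum and minimum of $\ell(y)/\ell(x)$ agree, so some multiple $\mu$ satisfies $\ell(\mu x-y)=0$ for all $\ell\in U^*$. Then $\pm(\mu x-y)\in\overline U$, and $y=\mu x$ by proper convexity. So $d_U$ is a metric on $\mathbb P(U)$, the set of rays of $U$. The map sending $z$ to its ray identifies $\mathcal H$ with $\mathbb P(U)$.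

**The norm $F$ on chords.** From the definition, $M((v+cx)/x)=M(v/x)+c$, so $F_x(v+cx)=F_x(v)$, and $F_{\lambda x}(\lambda v)=F_x(v)$ for $\lambda>0$. So $F$ depends only on the tangent vector of $\mathbb P(U)$ represented by $(x,v)$. For $0\neq w\in T_z\mathcal H$ with chord $(-b,a)$,
$$F_z(w)=\tfrac12\Big(\tfrac1a+\tfrac1b\Big). \tag{8}$$
Indeed for $\lambda>0$, $\lambda z-w\in\overline U$ means $z-\frac1\lambda w\in\overline U$, i.e. $\frac1\lambda\le b$. If $\lambda\le0$ and $\lambda z-w\in\overline U$, then $-w\in\overline U$, so $z-tw\in U$ for all $t\ge 0$ by (3), contradicting $b<\infty$. So $M(w/z)=\frac1b$, and likewise $M(-w/z)=\frac1a$. (That $z-tw\in\overline U$ exactly for $t\le b$, $t\ge0$, follows from (3) as well: if $z-tw\in\overline U$ with $t>b$, then $z-bw$, a proper convex combination with $z\in U$, would lie in $U$.)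

**Curves have $F$-length at least $d_U$.** Let $x(t)$, $t\in[0,1]$, be a piecewise $C^1$ curve in $U$. For $\ell\in U^*$, $\ln\frac{\ell(x(1))}{\ell(x(0))}=\int\frac{\ell(\dot x)}{\ell(x)}dt\le\int M(\dot x/x)\,dt$. Taking the maximum over $\ell$, $\ln M(x(1)/x(0))\le\int M(\dot x/x)dt$. Similarly $\ln M(x(0)/x(1))\le\int M(-\dot x/x)dt$. Half the sum is $d_U(x(0),x(1))\le\int F_x(\dot x)\,dt$.

**Projective segments have $F$-length $d_U$.** Let $x,y\in U$ be non-parallel (parallel points give $0=0$), and let $P$ be the plane they span. By (3), $\overline U\cap P$ is the closure of $U\cap P$. It is a closed convex cone in $P$ with interior and without lines, so in suitable linear coordinates it is $\{x_1,x_2\ge0\}$. For $v\in P$ this gives $M(v/x)=\max_i\frac{v_i}{x_i}$, so $F_x(v)=\frac12\big|\frac{v_1}{x_1}-\frac{v_2}{x_2}\big|$. Along $x(t)=(1-t)x+ty$ we get $F=\frac12\big|\frac d{dt}\ln\frac{x_1}{x_2}\big|$. The ratio of affine functions $x_1/x_2$ is monotone. So the $F$-length is $\frac12\big|\ln\frac{y_1}{x_1}-\ln\frac{y_2}{x_2}\big|$, which equals $\frac12\ln(M(y/x)M(x/y))=d_U(x,y)$.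 The corresponding curve $x(t)/\varphi(x(t))$ in $\mathcal H$ has the same $F$-length by the invariance above.

Example: for $h=x_0x_1^{k-1}$, $U$ is the open quadrant and $\ln(x_0/x_1)=-ks$ on $z(s)$. So $d_U=\frac k2|s-s'|$, while $d_g=\sqrt{k-1}\,|s-s'|$.

**Balls of $d_U$ are relatively compact in $\mathcal H$.** Fix $y\in\mathcal H$, and let $z_i\in\mathcal H$ with $d_U(z_i,y)\le R$. Put $x_i=z_i/\xi_y(z_i)$, a sequence in the compact set $\overline U\cap\{\xi_y=1\}$ of (g), and pass to a limit $x$. If $x\in\partial U$, there is a supporting functional $\ell\in U^*$ with $\ell(x)=0$. By (7), $M(y/x_i)\ge\ell(y)/\ell(x_i)\to\infty$, while $M(x_i/y)\ge\xi_y(x_i)/\xi_y(y)=1$. So $d_U(x_i,y)\to\infty$, a contradiction. Hence $x\in U$ and $z_i=x_i/\varphi(x_i)\to x/\varphi(x)\in\mathcal H$.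

So a bound $g\ge c\,F^2$ with a constant $c>0$ would prove Theorem 1: it gives $d_g\ge\sqrt c\,d_U$, so $d_g$-bounded sets are relatively compact. In low degree this works, by counting roots.

**Proof of the real-rooted part of Theorem 3.** Assume $f(t)=h(z+tw)$ has only real zeros. Since $f(0)=1$, write $f(t)=\prod_{i=1}^k(1-s_it)$ with $s_i\in\mathbb R$, allowing $s_i=0$ if the degree drops. As $f\ne0$ on $(-b,a)$ and $f(a)=f(-b)=0$, all $s_i\in[-\frac1b,\frac1a]$ and both end points occur. By (5), $\sum s_i=-f'(0)=0$. Since $f''(0)=(\sum s_i)^2-\sum s_i^2$, we get $g_z(w,w)=\frac1k\sum s_i^2$.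

For the upper bound, sum $(s_i+\frac1b)(\frac1a-s_i)\ge0$ over $i$. The linear terms cancel, so $\sum s_i^2\le\frac k{ab}$, and
$$g_z(w,w)\le\tfrac1{ab}\le F_z(w)^2 \tag{9}$$
by the inequality of the means and (8). For the lower bound, $\sum s_i^2\ge\frac1{a^2}+\frac1{b^2}\ge\frac12\big(\frac1a+\frac1b\big)^2=2F_z(w)^2$, so $g\ge\frac2kF^2$.

Integrate. Every curve in $\mathcal H$ has $g$-length at least $\sqrt{2/k}$ times its $F$-length, which is at least $d_U$, so $d_g\ge\sqrt{2/k}\,d_U$. Along the projective segment, the $g$-length is at most the $F$-length $d_U$, so $d_g\le d_U$. For $k\le3$ the hypothesis holds: $f$ has degree $\le3$ and the two distinct real zeros $a,-b$, and nonreal zeros come in conjugate pairs. $\blacksquare$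

**Where root counting stops.** For $k\ge4$, no bound $g\ge c(k)F^2$ with $c(k)>0$ depending only on $k$ holds. Take $n=1$, $0<\varepsilon<1$,
$$h=x_0^{k-4}\big(x_0^4-\varepsilon x_0^2x_1^2-(1-\varepsilon)x_1^4\big),\qquad U=\{x_0>|x_1|\}.$$
On $x_0=1$ the polynomial is $f(t)=1-\varepsilon t^2-(1-\varepsilon)t^4=(1-t^2)(1+(1-\varepsilon)t^2)$, positive on $(-1,1)$ and zero at $\pm1$. So $h>0$ on $U$ and $h=0$ on $\partial U$, and $\mathcal H=U\cap\{h=1\}$ is connected and closed. Also $f''=-2\varepsilon-12(1-\varepsilon)t^2<0$, hence $(f^{1/k})''=\frac1kf^{1/k-1}f''+\frac1k(\frac1k-1)f^{1/k-2}f'^2<0$. By the computation behind (6), $\mathcal H$ is definite. At $z=(1,0)$ and $w=\partial_1$ we find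
$$g(\partial_1,\partial_1)=-\tfrac1kf''(0)=\tfrac{2\varepsilon}k,\qquad F(\partial_1)=1 .$$
The argument fails at $\sum s_i^2\ge\frac1{a^2}+\frac1{b^2}$: the two nonreal zeros of $1+(1-\varepsilon)t^2$ give purely imaginary $s_i$, which contribute negative squares. A constant depending on $h$ alone would still suffice for Theorem 1, but this argument produces none.

What helps is that we do not need $g$ to be large in every direction. The differential of $\rho_y$ will be $-g(\cdot,w)$ for one explicit vector $w$, so $|d\rho_y|_g^2=g(w,w)$. Bounding the gradient thus requires an upper bound on $g$ along one chord, and upper bounds on $f''(0)$ come from Markov's inequality without any knowledge of the roots.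

## Properness of $\rho_y$

Let again $\mathcal H$ be closed, $g>0$, and fix $y\in U$.

**Lemma A.** For every $R$ the set $K_R=\{z\in\mathcal H:\xi_z(y)\le R\}$ is compact.

**Proof.** $K_R$ is closed in $\mathbb R^{n+1}$, since $\mathcal H$ is closed and $z\mapsto\xi_z(y)$ is continuous. Suppose it is unbounded: $z_i\in K_R$, $|z_i|\to\infty$.

**Step 1: extract a limit functional and a limit direction.** Choose $r>0$ such that the closed ball of radius $r$ about $y$ lies in $U$. For a unit vector $u$, $\xi_{z_i}(y-ru)>0$ by (4), so $\xi_{z_i}(u)<\xi_{z_i}(y)/r\le R/r$. So the functionals $\xi_{z_i}$ are bounded. Pass to a subsequence with $\xi_{z_i}\to\xi$ and $z_i/|z_i|\to p\in\overline U$, $|p|=1$. Then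
$$\xi(p)=\lim\xi_{z_i}\big(z_i/|z_i|\big)=\lim\tfrac1{|z_i|}=0,$$
and $\xi\ge\varphi$ on $U$ by (4).

**Step 2: the polynomial rigidity.** We show that $h$ is then constant along a line. For $t>0$, $p+ty\in U$ by (3). Hence
$$0<h(p+ty)\le\xi(p+ty)^k=\xi(y)^k\,t^k\qquad(t>0).$$
The left side is a polynomial in $t$ of degree $\le k$. It is $O(t^k)$ as $t\to0$, so it has no terms of order $<k$, and $h(p+ty)=ct^k$. For $s>0$,
$$h(y+sp)=s^k\,h(p+s^{-1}y)=s^k\,c\,s^{-k}=c .$$
So the polynomial $s\mapsto h(y+sp)$ is constant with $p\ne0$, contradicting (e). $\square$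

## The gradient bound $|d\rho_y|_g\le2(k-1)$

**Lemma B.** $|d\rho_y|_g\le2(k-1)$ on $\mathcal H$.

**Proof.** Fix $z\in\mathcal H$ and write $\xi=\xi_z(y)>0$.

**Step 1: identify the gradient.** For $v\in T_z\mathcal H$ we have $\partial^2h_z(v,z)=(k-1)dh_z(v)=0$. Differentiating $\rho_y=\ln(\frac1kdh_z(y))$ in the direction $v$ and writing $y=\xi z+y^T$,
$$d\rho_y(v)=\frac{\partial^2h_z(v,y)}{k\,\xi}=\frac{\partial^2h_z(v,y^T)}{k\,\xi}=-g_z(v,w),\qquad w=\frac{y^T}\xi=\frac y\xi-z\in T_z\mathcal H .$$
Hence $|d\rho_y|_g^2=g_z(w,w)$ at $z$. If $w=0$ we are done; assume $w\ne0$.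

**Step 2: a chord with one unit of room.** Let $f(t)=h(z+tw)$ and $\psi(t)=\varphi(z+tw)$. For $t\in[0,1]$,
$$z+tw=(1-t)z+t\,\frac y\xi\in U$$
by convexity. So $[0,1]\subset(-b,a)$ in the notation of (f).

**Step 3: bound $f'$ on $[0,\frac12]$.** On $[0,1]$, $\psi$ is concave, $0<\psi\le1$ by (5), and $\psi'(0)=d\varphi_z(w)=0$; hence $\psi'\le0$. The tangent line at $t$ lies above $\psi$, so $0\le\psi(1)\le\psi(t)+(1-t)\psi'(t)$, i.e. $-\psi'(t)\le\frac{\psi(t)}{1-t}$ for $t<1$. Therefore
$$0\ \ge\ f'(t)=k\psi^{k-1}\psi'\ \ge\ -\frac{k\,\psi^k}{1-t}\ \ge\ -2k\qquad\big(0\le t\le\tfrac12\big).$$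

**Step 4: Markov.** The polynomial $f'+k$ has degree $\le k-1$ and absolute value $\le k$ on $[0,\frac12]$. Markov's first inequality with $L=\frac12$ gives $|f''(0)|\le4(k-1)^2k$. By (5), $g_z(w,w)=-f''(0)/k\le4(k-1)^2$. $\square$

Step 3 only improves the constant. Applying Markov's second inequality directly to $f-\frac12$ on $[0,1]$ gives $g_z(w,w)\le\frac23k(k^2-1)$, which already proves completeness. The two bounds agree for $k=2,3$. The one in Lemma B is smaller for $k\ge4$, since $\frac23k(k^2-1)-4(k-1)^2=\frac23(k-1)(k-2)(k-3)$.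

**Proof of Theorem 1.** Integrating Lemma B along curves, $|\rho_y(x)-\rho_y(x')|\le2(k-1)\,d_g(x,x')$. So every $d_g$-bounded set lies in some $K_R$, which is compact by Lemma A; here we use that the manifold topology of $\mathcal H$ is the subspace topology. Closed $d_g$-bounded sets are therefore compact, and $(\mathcal H,g)$ is complete by Hopf–Rinow. $\blacksquare$

## The converse and the negative definite case

**Proof of Theorem 2(i).** We show that a non-closed $\mathcal H$ has a missing point at finite distance. Let $g>0$ and suppose there is $x\in\overline{\mathcal H}\setminus\mathcal H$. Since $N$ is closed, $x\in N$. Take a chart of $N$ about $x$ with $x\mapsto0$. The smooth tensor $-\frac1k\partial^2h|_{TN}$ is bounded by a constant times the Euclidean metric on some closed ball $B$ about $0$ in the chart. Take $q\in\mathcal H\cap B$ and follow the chart segment from $q$ to $0$. Since $\mathcal H$ is open in $N$ and $x\notin\mathcal H$, there is a first point $x'\notin\mathcal H$ on it. The half-open segment $[q,x')$ lies in $\mathcal H$ and has finite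 $g$-length. If $(\mathcal H,g)$ were complete, this curve would converge in $\mathcal H$. But it converges in $N$ to $x'\notin\mathcal H$, a contradiction. So $\mathcal H$ is closed. Together with Theorem 1 and the remark on components, this gives the equivalences. $\blacksquare$

**Proof of Theorem 2(ii).** Let $g<0$ and $\mathcal H$ closed. Step (a) used only closedness, so $U$ is a component of $\{h>0\}$ and $h=0$ on $\partial U$. Formula (2) also persists. It now says $\partial^2\varphi_x(v,v)\ge0$ on $U$, with equality only for $v$ parallel to $x$. Note $0\notin U$. We must show $U=\mathbb R^{n+1}\setminus\{0\}$; suppose not.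

**Step 1: a boundary point seen from inside along a non-radial segment.** As $n\ge1$, $\mathbb R^{n+1}\setminus\{0\}$ is connected, so there is $0\ne p\in\partial U$. Choose $q\in U$ with $|q-p|<|p|/2$, and let $p'$ be the first point of the segment from $q$ to $p$ not in $U$; it exists since $p\notin U$. Then $p'\in\partial U$ and $h(p')=0$. Both $q$ and $p'$ lie in the ball of radius $|p|/2$ about $p$, which lies in the half-space $\{\langle\cdot,p\rangle>0\}$. So $p'\ne0$, and if $q$ were parallel to $p'$, then $q=\lambda p'$ with $\lambda>0$, giving $p'\in U$, a contradiction. So $p',q$ are linearly independent. Put $y=q-p'$. Then $y$ is not parallel to $p'+ty=(1-t)p'+tq$ for any $t$, because the determinant of $(-1,1)$ and $(1-t,t)$ is $-1$. For $t\in(0,1]$, $p'+ty\in U$ by the choice of $p'$.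

**Step 2: convexity forces linearity.** The function $\psi(t)=\varphi(p'+ty)$ is convex on $(0,1]$ and $\psi(t)\to0$ as $t\to0$, since $h(p')=0$. Hence $\psi(t)\le t\,\psi(1)$. So the polynomial $h(p'+ty)=\psi(t)^k$, of degree $\le k$, is positive and $\le\psi(1)^kt^k$ on $(0,1]$. As in Lemma A it equals $ct^k$, and $\psi$ is linear. Then $\partial^2\varphi_{p'+ty}(y,y)=\psi''(t)=0$ with $y$ not parallel to $p'+ty$, a contradiction.

So $U=\mathbb R^{n+1}\setminus\{0\}$ and $h>0$ there. With $m>0$ the minimum of $h$ on the unit sphere, $h(x)\ge m|x|^k$, so $\{h=1\}$ is compact. A point $\lambda z$ of $U$ ($z\in\mathcal H$) with $h(\lambda z)=1$ has $\lambda=1$, so $\{h=1\}=\mathcal H$. A compact Riemannian manifold is complete, so $-g$ is complete. $\blacksquare$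

## Comparison with the Hilbert metric at large scale

We now prove the first chain of inequalities in Theorem 3. Proper convexity was Step (g), and the real-rooted part is already done.

**Upper bound.** We bound $g$ by $F^2$ pointwise. In (f), $f-\frac12$ has absolute value $\le\frac12$ on $[-b,a]$, an interval of length $a+b$. Markov's second inequality with $m=k$, $M=\frac12$ gives
$$g_z(w,w)=-\frac{f''(0)}k\le\frac1k\cdot\frac4{(a+b)^2}\cdot\frac{k^2(k^2-1)}3\cdot\frac12=\frac{2k(k^2-1)}{3(a+b)^2}.$$
By (8), $F_z(w)=\frac{a+b}{2ab}\ge\frac2{a+b}$, because $4ab\le(a+b)^2$. So $g\le\frac{k(k^2-1)}6F^2$. Integrating along the projective segment from $x$ to $y$, whose $F$-length is $d_U(x,y)$, gives $d_g\le\sqrt{k(k^2-1)/6}\;d_U$.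

**Lower bound, step 1: $M(y/z)\le k^2\,\xi_z(y)$ for $y,z\in\mathcal H$.** This converts the function of Lemma B into the Hilbert metric. For $y=z$ both $M$ and $\xi_z(y)$ are $1$. Otherwise let $\xi=\xi_z(y)$ and $w=y/\xi-z$. Then $w\ne0$, since $y=\xi z$ with both points in $\mathcal H$ would force $\xi=1$ and $y=z$. Let $(-b,a)$ be the chord; $a>1$ because $z+w=y/\xi\in U$. Markov's first inequality applied to $f-\frac12$ gives $|f'|\le\frac{2}{a+b}k^2\cdot\frac12=\frac{k^2}{a+b}$ on $[-b,a]$. Since $f(0)=1$ and $f(-b)=0$, we get $1\le b\,\frac{k^2}{a+b}$, so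
$$b\ \ge\ \frac{a+b}{k^2}\ \ge\ \frac{1+b}{k^2}.$$
Now $z-bw=(1+b)z-\frac b\xi y\in\overline U$. Multiplying by $\xi/b$ shows $\frac{\xi(1+b)}b\,z-y\in\overline U$, hence $M(y/z)\le\xi\,\frac{1+b}b\le k^2\xi$.

**Lower bound, step 2: insert Lemma B.** For $y\in\mathcal H$ we have $\rho_y(y)=\ln\xi_y(y)=0$, so Lemma B gives $\ln\xi_z(y)\le2(k-1)d_g(y,z)$, and the same with $y,z$ exchanged. Hence
$$d_U(y,z)=\tfrac12\ln\big(M(y/z)M(z/y)\big)\le2\ln k+\tfrac12\big(\ln\xi_z(y)+\ln\xi_y(z)\big)\le2\ln k+2(k-1)\,d_g(y,z),$$
which is the left inequality of Theorem 3. $\blacksquare$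

So for $k\ge4$ the universal pointwise comparison $g\ge c(k)F^2$ fails, but the comparison of distances holds up to the additive constant $2\ln k$. Since $d_U$-balls are relatively compact, this gives a second derivation of Theorem 1, in which Lemma A is replaced by the compactness argument for $d_U$-balls.

## Sharpness of the constants

**Gradient constant in the real-rooted case.** Under the real-rootedness hypothesis of Theorem 3 (in particular for $k\le3$), Lemma B improves to $|d\rho_y|_g<\sqrt{k-1}$. Let $w=y/\xi-z$ as in Lemma B. If $w=0$ the differential vanishes. Otherwise $a>1$. In the notation of the root-counting proof, one $s_i$ equals $-\frac1b$, and the other $k-1$ sum to $\frac1b$ and are each $\le\frac1a$. So $\frac1b\le\frac{k-1}a$, and by (9)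
$$g(w,w)\le\frac1{ab}\le\frac{k-1}{a^2}<k-1 .$$
The constant is optimal for every $k$. For $h=x_0x_1^{k-1}$ we have $f(t)=(1+t\frac{w_0}{z_0})(1+t\frac{w_1}{z_1})^{k-1}$, which is real-rooted, and $g=(k-1)ds^2$. With $y=(1,1)$,
$$\xi_{z(s)}(y)=\tfrac1k\big(e^{(k-1)s}+(k-1)e^{-s}\big),$$
so $\frac{d\rho_y}{ds}\to k-1$ and $|d\rho_y|_g\to\frac{k-1}{\sqrt{k-1}}=\sqrt{k-1}$ as $s\to\infty$. For general $h$ of degree $k\ge4$ it is not claimed that $2(k-1)$ is the optimal constant in Lemma B.

**Pointwise constants in the real-rooted case.** The bound $g\ge\frac2kF^2$ is attained by $h=x_0^{k-2}(x_0^2-x_1^2)$ on $U=\{x_0>|x_1|\}$. Here $h$ is a product of $k$ linear forms $\ell_i$ that are positive on $U$, so $f$ is real-rooted. On tangent vectors $\partial^2h=h\,\partial^2\ln h$, so $g(v,v)=\frac1k\sum_i(\ell_i(v)/\ell_i(z))^2>0$, because the $\ell_i$ span. As $h=0$ on $\partial U$, $\mathcal H=U\cap\{h=1\}$ is closed. At $z=(1,0)$ we have $f=1-t^2$, $g(\partial_1,\partial_1)=\frac2k$ and $F(\partial_1)=1$.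

For even $k$, $g\le F^2$ is attained by $h=(x_0^2-x_1^2-\dots-x_n^2)^{k/2}$ on $\{x_0>\sqrt{x_1^2+\dots+x_n^2}\}$. At $z=(1,0,\dots,0)$ and a Euclidean unit vector $w\in T_z\mathcal H$, $f=(1-t^2)^{k/2}$ is real-rooted, $g(w,w)=-f''(0)/k=1$ and $F(w)=1$. The identity component of the Lorentz group preserves $h$ and the cone and acts transitively on $\mathcal H$, so $f$ is real-rooted at every point and $g=F^2$ everywhere.
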